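# Polynomial equations $f(x)=g(y)$ without rational solutions

## 1. Why $x^2+1=3y^2$ has no rational point

Let $f(x)=x^2$. We look for a quadratic polynomial $g$ over $\mathbb Q$ such that $x^2=g(y)$ has no solution with $x,y\in\mathbb Q$. Try $g(y)=3y^2-1$, so that the equation becomes
$$x^2+1=3y^2 .$$
Write $v_3$ for the 3-adic valuation on $\mathbb Q$. On the left there are two possibilities. If $v_3(x)\ge 0$, then $x^2\equiv 0$ or $1 \pmod 3$, so $x^2+1\equiv 1$ or $2$, and $v_3(x^2+1)=0$. If $v_3(x)<0$, then $v_3(x^2+1)=2v_3(x)$. Either way the valuation of the left side is even. On the right, $y\neq 0$ because $x^2+1\ne 0$, and $v_3(3y^2)=1+2v_3(y)$ is odd. So there is no rational solution.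

The same argument with cubes: $x^3-2=7y^3$ has no rational solution. The cubes modulo $7$ are $0,1,6$, so $x^3-2$ has no root modulo $7$. Hence $v_7(x^3-2)$ is $0$ or $3v_7(x)$, a multiple of $3$, while $v_7(7y^3)\equiv 1 \pmod 3$. Thus for $f=x^3$ the cubic $g=7y^3+2$ does the job.

Both times $g(y)=ay^m+b$, where $b$ was chosen so that $F=f-b$ has no root modulo a prime $p$, and $a=p$. Now let the two degrees be different. Take
$$F(x)=x^5+x^4+x^2+x+1,\qquad 2y^2=F(x). \tag{1}$$
Modulo $2$ we have $F(0)=F(1)=1$. Modulo $x^2+x+1$ we have $x^3=1$, so over $\mathbb F_2$ the polynomial $F$ reduces to $x^2+x+x^2+x+1=1$. Hence $F$ has neither a linear nor a quadratic factor over $\mathbb F_2$, and it is irreducible modulo $2$. Nevertheless (1) has a rational solution, $(x,y)=(-\tfrac12,\tfrac58)$: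
$$F(-\tfrac12)=\frac{-1+2+8-16+32}{32}=\frac{25}{32}=2\cdot\frac{25}{64}.$$

So the degrees matter. For which pairs of degrees can a suitable $g$ always be found?

**Question.** Let $f\in\mathbb Q[x]$ have degree $n\ge2$ and let $m$ be a prime number. Is there $g\in\mathbb Q[y]$ of degree $m$ such that $f(x)=g(y)$ has no solution $(x,y)\in\mathbb Q^2$?

The question comes from "A remark on the Diophantine equation $f(x)=g(y)$". For composite $m$, Yu. Bilu observed that such a $g$ exists. For prime $m$ the answer is also known to be positive when $n=2$, when $(m,n)=(2,3)$, and when $m\mid n$. Degree $1$ must be excluded: if $n=1$ or $m=1$, one side is a linear polynomial, which maps $\mathbb Q$ onto $\mathbb Q$, so there is always a solution.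

## 2. Theorems on $f(x)=ay^m+b$

The answer is yes, and primality of $m$ plays no role.

**Theorem 1.** Let $f\in\mathbb Q[x]$ have degree $n\ge2$ and let $m\ge2$ be an integer. There is $g\in\mathbb Q[y]$ of degree $m$ such that $f(x)=g(y)$ has no rational solution. (Together with the remark on degree $1$: the property holds for all $f$ of degree $n$ exactly when $n,m\ge2$.)

Most of it comes from a statement over number fields that treats several $f$ at once.

**Theorem 2.** Let $k$ be a number field, $m\ge2$, and $f_1,\dots,f_r\in k[x]$ of degrees $n_i\ge2$, such that for each $i$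
$$\gcd(n_i,m)>1\quad\text{or}\quad n_i\left(1-\tfrac1m\right)>2. \tag{2}$$
Then there is a single $g=ay^m+b$, with $a\in k^*$ and $b\in k$, such that none of the equations $f_i(x)=g(y)$ has a solution in $k^2$. More precisely: for all but finitely many primes $\mathfrak l$ of $k$ and every $b\in k$ with $v_{\mathfrak l}(b)=-1$, there are a finite set $S$ of primes with $\mathcal O_S$ a PID and a set of primes $\mathfrak p\notin S$ of positive density such that $a$ may be taken to be a generator of $\mathfrak p\mathcal O_S$, for all but finitely many $\mathfrak p$ in that set. For $k=\mathbb Q$ one can take $b=1/\ell$ and $a=p$ with $\ell,p$ prime.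

Condition (2) fails only for $n_i=2$ with $m$ odd, and for $(n_i,m)=(3,2)$. Indeed, let $n\ge3$ and $n(1-\frac1m)\le2$. For $m=2$ this means $n\le4$, for $m=3$ it means $n\le3$, and for $m\ge4$ it gives $\frac34n\le2$, which is impossible. So the pairs are $(3,2),(4,2),(3,3)$, and the last two have $\gcd>1$. For $n=2$ the number $n(1-\frac1m)$ is always less than $2$, and $\gcd(2,m)>1$ exactly when $m$ is even.

**Corollary.** Over any number field $k$, the statement of Theorem 1 holds for all $n,m\ge2$ with $(n,m)\neq(2,3),(3,2)$.

## 3. If $\gcd(n,m)=1$, there is a point over $\mathbb Q_p$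

The sensible first attempt is to repeat Section 1: choose $b$ and $p$ so that $F=f-b$ has no root modulo $p$, and compare $p$-adic valuations in $py^m=F(x)$. Suppose $F$ has $p$-integral coefficients and its leading coefficient $c$ is a $p$-unit. If $v_p(x)\ge0$, then $v_p(F(x))=0$, whereas $v_p(py^m)\equiv1\pmod m$, and we win. If $v_p(x)<0$, then
$$n\,v_p(x)=1+m\,v_p(y).$$
This is contradictory when $\gcd(n,m)>1$. When $\gcd(n,m)=1$ it is not, and example (1) shows a solution of exactly this kind: $v_2(x)=-1$, $v_2(y)=-3$, and $5\cdot(-1)=1+2\cdot(-3)$.

No refinement at $p$ alone can help. Let $\gcd(n,m)=1$ and $p\nmid m$. Choose integers $r\ge1$ and $j\ge0$ with $-nr\equiv1$ and $1+nj\equiv0\pmod m$, and put $x=p^{-r}c^{\,j}$. Write $-nr=1+mv$. As $v_p(x)<0$ and $F$ is $p$-integral with unit leading coefficient, $F(x)=cx^n(1+p\eta)$ with $\eta\in\mathbb Z_p$. Thus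
$$F(x)=p\cdot\bigl(p^{v}c^{(1+nj)/m}\bigr)^m(1+p\eta),$$
and $1+p\eta$ is an $m$-th power in $\mathbb Q_p$ by Hensel's lemma, since $p\nmid m$. So $py^m=F(x)$ has a solution in $\mathbb Q_p$.

The way forward is to look at what a solution with $p$ in the denominator of $x$ is like globally. In example (1) write $x=u/w$ with $u=-1$, $w=2$, and clear denominators:
$$H=w^5F(u/w)=2\cdot\left(\tfrac58\right)^2\cdot 2^5=25 .$$
The coefficient $a=2$ has disappeared from $H$, and what remains is a perfect square. The coefficient survives only in the denominator: $ay^2w^5=H$ is a square, so $a\equiv w^{-5}\equiv w\pmod{\mathbb Q^{*2}}$. Moreover $H$ is the norm of $u-\theta w=-1-2\theta$, where $\theta$ is a root of $F$.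

This suggests the following plan. For *every* solution, whatever $a$ is, the element $u-\theta w$ should be an $m$-th power in $\mathbb Q(\theta)$ up to finitely many factors $\varepsilon$ that do not depend on $a$. The condition that $\varepsilon z^m$ has the shape $u-\theta w$, with no $\theta^2,\theta^3,\dots$, says that $z$ gives a rational point on a curve $X_\varepsilon$. The class of $a$ modulo $m$-th powers can be read off from that point. If the curves have genus at least $2$, there are finitely many points by Faltings' theorem, hence finitely many classes of $a$. There are infinitely many primes to choose $a$ from, so almost all of them give no solution.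

## 4. $S$-integers, tame inertia and Frobenius

Let $k$ be a number field. "Prime" means a nonzero prime ideal of $\mathcal O_k$, and $v_{\mathfrak p}$ is the normalized valuation.

**Definition ($S$-integers).** For a finite set $S$ of primes, $\mathcal O_S=\{x\in k: v_{\mathfrak p}(x)\ge0\text{ for all }\mathfrak p\notin S\}$. For a finite extension $L/k$, $\mathcal O_{L,S}$ is the integral closure of $\mathcal O_S$ in $L$. We write $\mathfrak P\nmid S$ if the prime $\mathfrak P$ of $L$ does not lie above a prime of $S$.

For example, with $k=\mathbb Q$ and $S=\{2,3\}$ we get $\mathcal O_S=\mathbb Z[1/6]$, with units $\pm2^i3^j$. We use these facts.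

1. $\mathcal O_{L,S}$ is a Dedekind domain with finite class group and finitely generated unit group (Dirichlet). The class group of $\mathcal O_S$ is the quotient of that of $\mathcal O_k$ by the classes of the primes in $S$. So $\mathcal O_S$ becomes a PID after adding finitely many primes to $S$.
2. Let $\theta$ be integral over $\mathcal O_S$, with monic minimal polynomial $G$ over $k$ and $L=k(\theta)$. If $\operatorname{disc}G\in\mathcal O_S^*$, then $\mathcal O_{L,S}=\mathcal O_S[\theta]$ and every $\mathfrak p\notin S$ is unramified in $L$. (Locally at $\mathfrak p$, $\operatorname{disc} G$ equals the discriminant of $\mathcal O_{L,S}$ times the square of the determinant expressing $1,\theta,\dots,\theta^{n-1}$ in an integral basis. If $\operatorname{disc} G$ is a unit, both factors are units.)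
3. A finite extension of a $\mathfrak p$-adic field is *tame* if its ramification index is prime to the residue characteristic. A compositum of tame extensions is tame, and the inertia group of a tame Galois extension is cyclic.
4. Let $F\in k[x]$ be $\mathfrak p$-integral with leading coefficient and discriminant units at $\mathfrak p$, and let $\Omega\supseteq k$ be a Galois extension unramified at $\mathfrak p$ that contains the roots of $F$. Reduction modulo a prime of $\Omega$ above $\mathfrak p$ is a bijection from the roots of $F$ to the roots of $F$ mod $\mathfrak p$, compatible with Frobenius. So the cycle lengths of Frobenius on the roots of $F$ are the degrees of the irreducible factors of $F$ mod $\mathfrak p$.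
5. Chebotarev: for each conjugacy class $C$ in $\mathrm{Gal}(\Omega/k)$, the primes with Frobenius class $C$ have density $|C|/|\mathrm{Gal}(\Omega/k)|>0$.
6. Faltings (Invent. Math. 73 (1983)): a smooth projective geometrically connected curve of genus $\ge2$ over a number field $k$ has only finitely many $k$-rational points.

## 5. Choosing $b$: total ramification forces long cycles

We must choose $b$ so that all the $f_i-b$ are rootless modulo the same primes, for many primes. Irreducibility of each $f_i-b$ would not suffice: $x^2-2$, $x^2-3$, $x^2-6$ are irreducible over $\mathbb Q$, but modulo every prime at least one of them has a root. For $2$ and $3$ the root is $0$, and for $p>3$ one of $2,3,6$ is a square modulo $p$.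

**Lemma 1.** Let $f_1,\dots,f_r\in k[x]$ with $\deg f_i=n_i\ge2$. Let $\mathfrak l$ be a prime of $k$ at which all coefficients of all $f_i$ are integral and all leading coefficients are units, with $\mathfrak l\nmid n_1\cdots n_r$. Let $v_{\mathfrak l}(b)=-1$. Then each $F_i=f_i-b$ is irreducible over $k$, and the set of primes $\mathfrak p$ such that every $F_i$ is irreducible mod $\mathfrak p$ (hence has no root mod $\mathfrak p$) has positive density.

For instance, with $f=x^2$, $\ell=3$, $b=\frac13$ we get $F=x^2-\frac13$. Modulo $5$ we have $3x^2-1\in\{-1,2,1\}$, so $F$ has no root mod $5$, and as in Section 1 the equation $x^2=5y^2+\frac13$ has no rational solution.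

**Step 1: locate the roots $\mathfrak l$-adically.** This will show that $F_i$ is totally ramified at $\mathfrak l$. Extend $v=v_{\mathfrak l}$ to $\overline{k_{\mathfrak l}}$ and let $\theta$ be a root of $F_i$, so $f_i(\theta)=b$. If $v(\theta)\ge0$, then $v(f_i(\theta))\ge0>-1$, a contradiction. So $v(\theta)<0$. The leading term of $f_i(\theta)$ has valuation $n_iv(\theta)$, and the term of degree $j<n_i$ has valuation at least $jv(\theta)>n_iv(\theta)$. Hence $-1=v(f_i(\theta))=n_iv(\theta)$, that is, $v(\theta)=-1/n_i$.

**Step 2: irreducibility over the maximal unramified extension.** This will give transitivity of inertia. The field $k_{\mathfrak l}^{nr}$ still has value group $\mathbb Z$, while $k_{\mathfrak l}^{nr}(\theta)$ contains an element of valuation $-1/n_i$. So its ramification index over $k_{\mathfrak l}^{nr}$ is at least $n_i$. Its degree is at most $n_i$, so both are equal to $n_i$. Hence $F_i$ is irreducible over $k_{\mathfrak l}^{nr}$, and therefore over $k_{\mathfrak l}$ and over $k$. The same argument over $k_{\mathfrak l}$ shows that $k_{\mathfrak l}(\theta)/k_{\mathfrak l}$ has ramification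 index $n_i$, which is prime to the residue characteristic. So this extension is tame.

**Step 3: find one automorphism that is a full cycle on the roots of every $F_i$.** Let $\Omega$ be the compositum over $k$ of the splitting fields of the $F_i$. Embed $\Omega$ in $\overline{k_{\mathfrak l}}$. This singles out a prime of $\Omega$ above $\mathfrak l$, with inertia group $I\subset\mathrm{Gal}(\Omega/k)$ equal to the image of $\mathrm{Gal}(\overline{k_{\mathfrak l}}/k_{\mathfrak l}^{nr})$. The field $\Omega k_{\mathfrak l}$ is a compositum of the tame extensions $k_{\mathfrak l}(\theta)$, so it is tame and $I=\langle\tau\rangle$ is cyclic. By Step 2, $I$ is transitive on the $n_i$ roots of $F_i$. Thus the single permutation $\tau$ has only one orbit on these roots: it is an $n_i$-cycle, and this holds for every $i$.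

**Step 4: pass to primes.** By Chebotarev, a set of primes $\mathfrak p$ of positive density has the class of $\tau$ as Frobenius class. Discard the finitely many $\mathfrak p$ at which some $F_i$ is not integral or has a non-unit leading coefficient or discriminant, and those ramified in $\Omega$. For the others, fact 4 says that $F_i$ mod $\mathfrak p$ is irreducible of degree $n_i\ge2$, for all $i$. $\square$

## 6. The curves on which $\varepsilon z^m$ is linear in $\theta$

Let $F\in k[x]$ be irreducible of degree $n\ge3$ with root $\theta$, and let $L=k(\theta)$. For $\varepsilon\in L^*$ and $z=\sum_{i<n}z_i\theta^i$ with indeterminate $z_i$, write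
$$\varepsilon z^m=\sum_{i<n}Q_i(z)\,\theta^i,\tag{3}$$
where $Q_i\in k[z_0,\dots,z_{n-1}]$ is a form of degree $m$. Let $X_\varepsilon=\{Q_2=\dots=Q_{n-1}=0\}\subset\mathbb P^{n-1}_k$.

For example, take $F=x^3-2$, $\varepsilon=1$, $m=2$. Then
$$z^2=(z_0^2+4z_1z_2)+(2z_0z_1+2z_2^2)\theta+(z_1^2+2z_0z_2)\theta^2,$$
so $X_1$ is the conic $z_1^2+2z_0z_2=0$ in $\mathbb P^2$. For $m=4$ we get a plane quartic.

**Lemma 2.** For $F,\theta,L,\varepsilon$ as above and $m\ge2$, $X_\varepsilon$ is a smooth geometrically connected curve whose genus $g$ satisfies
$$2g-2=m^{n-1}\left(n\left(1-\tfrac1m\right)-2\right).$$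

For $n=3$ and $m=2,3,4$ the formula gives $2g-2=-2,0,4$, that is, genus $0,1,3$, as it should for smooth plane curves of degrees $2,3,4$.

**Step 1: diagonalize.** We pass to coordinates in which the equations are sums of pure powers. Work over $\bar k$. Let $\theta_1,\dots,\theta_n$ be the distinct conjugates of $\theta$ and $\sigma_j$ the embeddings of $L$ with $\sigma_j(\theta)=\theta_j$. Fix $m$-th roots and put $Z_j=\sigma_j(\varepsilon)^{1/m}\sum_iz_i\theta_j^i$. The matrix $(\theta_j^i)$ is an invertible Vandermonde matrix and $\sigma_j(\varepsilon)\ne0$, so $Z_1,\dots,Z_n$ are linear coordinates on $\mathbb P^{n-1}$. Applying $\sigma_j$ to (3) gives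
$$Z_j^m=\sum_{i<n}Q_i(z)\,\theta_j^i,\qquad\text{i.e.}\qquad (Z_1^m,\dots,Z_n^m)=\sum_{i<n}Q_i(z)\,e_i,\quad e_i=(\theta_1^i,\dots,\theta_n^i). \tag{4}$$
Let $U=\langle e_0,e_1\rangle$, and let the rows of an $(n-2)\times n$ matrix $\lambda$ form a basis of the annihilator of $U$. Applying the rows of $\lambda$ to (4) kills $e_0,e_1$ and gives $\sum_j\lambda_{ij}Z_j^m=\sum_{l\ge2}(\lambda_i\cdot e_l)Q_l$. The matrix $(\lambda_i\cdot e_l)_{i,\,l\ge2}$ is invertible, because $e_2,\dots,e_{n-1}$ map to a basis of $\bar k^n/U$. So $X_\varepsilon$ is defined by the $n-2$ equations $\sum_j\lambda_{ij}Z_j^m=0$.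

**Step 2: check the Jacobian.** At a point of $X_\varepsilon$, (4) reads $Z_j^m=u-\theta_jw$ with $u=Q_0(z)$, $w=-Q_1(z)$. Not all $Z_j$ vanish, so $(u,w)\neq(0,0)$. Since the $\theta_j$ are distinct, at most one $Z_j$ vanishes. The Jacobian matrix is $(m\lambda_{ij}Z_j^{m-1})$. Its columns are those of $\lambda$ multiplied by nonzero numbers, except that one column may be zero. So it has rank $n-2$ provided that $\lambda$ keeps rank $n-2$ after any one column is deleted. If deleting column $j$ lowered the rank, some nonzero combination of the rows would vanish outside position $j$. Then the coordinate functional $e_j^*$ would annihilate $U$, which is false because $(1,\dots,1)\in U$.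

**Step 3: connectedness and genus.** Every component of $X_\varepsilon$ has dimension at least $(n-1)-(n-2)=1$, and the Jacobian has rank $n-2$ everywhere. So $X_\varepsilon$ is a smooth complete intersection of dimension $1$. It is connected by Hartshorne, *Algebraic Geometry*, Ex. III.5.5. By Ex. II.8.4 there, $\omega_X=\mathcal O_X(m(n-2)-n)$. The degree of $X_\varepsilon$ is $m^{n-2}$, hence
$$2g-2=m^{n-2}\bigl(m(n-2)-n\bigr)=m^{n-1}\left(n\left(1-\tfrac1m\right)-2\right).\qquad\square$$

The second form can be checked with Riemann–Hurwitz. The map $[z]\mapsto[u:w]$ from $X_\varepsilon$ to $\mathbb P^1$ has, over a point where no $u-\theta_jw$ vanishes, $m^n$ choices of the $Z_j$ up to a common $m$-th root of unity. So its degree is $m^{n-1}$. Over each of the $n$ points $u=\theta_jw$ there are $m^{n-1}/m$ points, because $Z_j=0$ is forced. These fibers contribute $n\,(m^{n-1}-m^{n-2})$, so $2g-2=-2m^{n-1}+nm^{n-1}(1-\frac1m)$.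

## 7. Only finitely many classes of $a$

**Definition (admissible).** Let $F\in k[x]$, let $S$ be a finite set of primes with $F\in\mathcal O_S[x]$, and let $\mathcal P$ be the set of $\mathfrak p\notin S$ such that $F$ has no root mod $\mathfrak p$. For given $m$, call $a\in k^*$ admissible if $v_{\mathfrak p}(a)\equiv0\pmod m$ for all $\mathfrak p\notin S\cup\mathcal P$.

For $k=\mathbb Q$: up to $m$-th powers, $a$ is $\pm$ a product of primes from $S\cup\mathcal P$. For the quintic $F$ of (1) and $2\notin S$, the number $a=2$ is admissible, since $2\in\mathcal P$. If $5\notin S$ then $5$ is not admissible, since $F(2)=55\equiv0\pmod5$.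

**Definition (the group $L(S,m)$).** For a finite extension $L/k$,
$$L(S,m)=\{\varepsilon\in L^*/L^{*m}:\ m\mid v_{\mathfrak P}(\varepsilon)\text{ for all }\mathfrak P\nmid S\}.$$

For $L=k=\mathbb Q$, $S=\{2\}$, $m=2$ it consists of the classes of $\pm1,\pm2$. In general it is finite. Indeed, if $\varepsilon$ is in it, the fractional ideal $(\varepsilon)$ of $\mathcal O_{L,S}$ is $\mathfrak a^m$ for a unique $\mathfrak a$. The map $\varepsilon\mapsto[\mathfrak a]$ to the finite group $\mathrm{Cl}(\mathcal O_{L,S})$ is well defined, because changing $\varepsilon$ by $\beta^m$ changes $\mathfrak a$ by $(\beta)$. If $\mathfrak a=(\beta)$ is principal, then $\varepsilon=\eta\beta^m$ with $\eta\in\mathcal O_{L,S}^*$. So the kernel is the image of $\mathcal O_{L,S}^*/\mathcal O_{L,S}^{*m}$, which is finite since $\mathcal O_{L,S}^*$ is finitely generated.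

**Proposition 3.** Let $F\in k[x]$ be irreducible of degree $n$, and $m\ge2$ with $n(1-\frac1m)>2$ (so $n\ge3$). Let $S$ be a finite set of primes such that $F\in\mathcal O_S[x]$, the leading coefficient $c$ and the discriminant of $F$ lie in $\mathcal O_S^*$, and $\mathcal O_S$ is a PID. Then $ay^m=F(x)$ is solvable with $x,y\in k$ for only finitely many classes $ak^{*m}$ of admissible $a$.

Let $\theta$ be a root of $F$ and $L=k(\theta)$. The monic polynomial $F/c$ lies in $\mathcal O_S[x]$, and its discriminant $\operatorname{disc}(F)/c^{2n-2}$ is an $S$-unit. By fact 2, $\theta$ is $S$-integral, $\mathcal O_{L,S}=\mathcal O_S[\theta]$, and all $\mathfrak p\notin S$ are unramified in $L$.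

**Step 1: clear denominators.** This replaces $F(x)$ by a norm from $L$. Let $a$ be admissible and $ay^m=F(x)$. Then $y\neq0$, since $F$ is irreducible of degree $\ge3$ and has no root in $k$. As $\mathcal O_S$ is a PID, $x=u/w$ with coprime $u,w\in\mathcal O_S$, $w\ne0$. Put
$$H:=w^nF(u/w)=c\,N_{L/k}(u-\theta w)=ay^mw^n. \tag{5}$$
Here $u-\theta w\neq0$ because $\theta\notin k$.

**Step 2: $v_{\mathfrak p}(H)\equiv0\pmod m$ for all $\mathfrak p\notin S$.** This makes precise that $a$ disappears from $H$, as $2$ disappeared from $25$ in Section 3. There are three cases.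

- If $\mathfrak p\mid w$, then $H\equiv cu^n\pmod{\mathfrak p}$. Here $c$ is a unit and $\mathfrak p\nmid u$ by coprimality. So $v_{\mathfrak p}(H)=0$.
- If $\mathfrak p\nmid w$ and $\mathfrak p\in\mathcal P$, then $u/w$ is $\mathfrak p$-integral and is not a root of $F$ mod $\mathfrak p$. So $v_{\mathfrak p}(H)=0$.
- If $\mathfrak p\nmid w$ and $\mathfrak p\notin\mathcal P$, then (5) gives $v_{\mathfrak p}(H)=v_{\mathfrak p}(a)+mv_{\mathfrak p}(y)$, which is $\equiv0\pmod m$ because $a$ is admissible.

The first case is exactly the one that defeated the attempt of Section 3. Here it is harmless.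

**Step 3: $v_{\mathfrak P}(u-\theta w)\equiv0\pmod m$ for all $\mathfrak P\nmid S$.** We lift the divisibility from the norm to the element itself. Let $\mathfrak P$ lie above $\mathfrak p\notin S$. Since $u-\theta w\in\mathcal O_{L,S}$, its valuation is $0$ unless $\mathfrak P\mid u-\theta w$, so assume that. If $\mathfrak P\mid w$, then also $\mathfrak P\mid u$, so $\mathfrak p$ divides both $u$ and $w$, contrary to coprimality. So $\mathfrak P\nmid w$, hence $\mathfrak p\nmid w$, and we can choose $t\in\mathcal O_S$ with $t\equiv u/w\pmod{\mathfrak p}$. Then $\theta\equiv t\pmod{\mathfrak P}$, so $\mathfrak P$ contains the ideal $(\mathfrak p,\theta-t)$ of $\mathcal O_S[\theta]=\mathcal O_{L,S}$. The quotient by this ideal is generated by the image of $\mathcal O_S/\mathfrak p$, and it is nonzero because the ideal lies in $\mathfrak P$. Hence the quotient is the field $\mathcal O_S/\mathfrak p$, the ideal is maximal, and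
$$\mathfrak P=(\mathfrak p,\theta-t)$$
has residue degree $1$. Since $t$ mod $\mathfrak p$ depends only on $u,w$, this $\mathfrak P$ is the only prime above $\mathfrak p$ dividing $u-\theta w$. In the formula $v_{\mathfrak p}(N_{L/k}(\alpha))=\sum_{\mathfrak P'\mid\mathfrak p}f(\mathfrak P')\,v_{\mathfrak P'}(\alpha)$, where $f(\mathfrak P')$ is the residue degree, only one term survives for $\alpha=u-\theta w$. Therefore
$$v_{\mathfrak P}(u-\theta w)=v_{\mathfrak p}(N_{L/k}(u-\theta w))=v_{\mathfrak p}(H)\equiv0\pmod m .$$

In example (1): $H=25$, and $u/w=-\frac12\equiv2\pmod5$. A prime of $\mathbb Z[\theta]$ above $5$ containing $-1-2\theta$ contains $3(1+2\theta)\equiv\theta-2\pmod5$, so it is $(5,\theta-2)$.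

**Step 4: obtain a point on one of finitely many curves.** By Step 3 the class of $u-\theta w$ lies in the finite group $L(S,m)$. Fix representatives $\varepsilon_1,\dots,\varepsilon_s\in L^*$ of its elements. They depend only on $F,S,m$, and not on $a$. So
$$u-\theta w=\varepsilon z^m,\qquad \varepsilon\in\{\varepsilon_1,\dots,\varepsilon_s\},\quad z\in L^*.$$
Comparing with (3), $Q_0(z)=u$, $Q_1(z)=-w\ne0$, and $Q_2(z)=\dots=Q_{n-1}(z)=0$. Thus $[z]\in X_\varepsilon(k)$.

**Step 5: recover the class of $a$ from the point.** By (5), $ay^mw^n=c\,N(\varepsilon)N(z)^m$, where $N=N_{L/k}$. Hence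
$$a=c\,N(\varepsilon)N(z)^mw^{-n}y^{-m}\equiv c\,N(\varepsilon)\,(-Q_1(z))^{-n}\pmod{k^{*m}}.$$
Replacing $z$ by $tz$ with $t\in k^*$ multiplies $Q_1(z)$ by $t^m$ and does not change the class on the right. So the class of $a$ is determined by $\varepsilon$ and the point $[z]\in X_\varepsilon(k)$.

**Step 6: count.** By Lemma 2 and $n(1-\frac1m)>2$, $X_\varepsilon$ has $2g-2>0$, so $g\ge2$. By Faltings' theorem each $X_{\varepsilon_i}(k)$ is finite. There are finitely many $\varepsilon_i$, hence finitely many classes of $a$. $\square$

The genus hypothesis is used only in Step 6. For $(n,m)=(3,2)$ Steps 1–5 still go through, but the curve is a conic. For $F=x^3-2$ and $\varepsilon=1$, the conic $z_1^2+2z_0z_2=0$ has the infinitely many points $(2s^2,2st,-t^2)$. The point $(2,2,-1)$ gives $z^2=-4+10\theta$, so $u=-4$, $w=-10$, $x=\frac25$, and the class of $w^{-3}$ is that of $a=-10$. Indeed $-10\left(\frac{11}{25}\right)^2=-\frac{242}{125}=\left(\frac25\right)^3-2$.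

## 8. Choosing $a$: proof of Theorem 2

**Step 1: set up.** We fix $b$ and $S$ so that Lemma 1 and Proposition 3 apply to all $f_i$ at once. All but finitely many primes $\mathfrak l$ satisfy the hypotheses of Lemma 1. Take such an $\mathfrak l$, any $b$ with $v_{\mathfrak l}(b)=-1$, and $F_i=f_i-b$. Each $F_i$ is irreducible over $k$. Let $S$ be a finite set of primes containing all those at which some $F_i$ is not integral or has a non-unit leading coefficient or discriminant, enlarged so that $\mathcal O_S$ is a PID. Let $\mathcal P'$ be the set of $\mathfrak p\notin S$ modulo which no $F_i$ has a root. By Lemma 1 it contains a set of primes of positive density, and we restrict to this set, keeping the name $\mathcal P'$. For $\mathfrak p\in\mathcal P'$ let $\pi_{\mathfrak p}$ be a generator of $\mathfrak p\mathcal O_S$. A solution of $f_i(x)=\pi_{\mathfrak p}y^m+b$ is a solution of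
$$\pi_{\mathfrak p}y^m=F_i(x). \tag{6}$$

**Step 2: indices with $d=\gcd(n_i,m)>1$.** Here the local argument of Section 1 suffices, and no $\mathfrak p\in\mathcal P'$ admits a solution. In (6), $y\ne0$ since $F_i$ has no root in $k$. If $v_{\mathfrak p}(x)\ge0$, then $v_{\mathfrak p}(F_i(x))=0$, as there is no root mod $\mathfrak p$. If $v_{\mathfrak p}(x)<0$, then $v_{\mathfrak p}(F_i(x))=n_iv_{\mathfrak p}(x)$, as $F_i$ is integral with unit leading coefficient. Both are $\equiv0\pmod d$, while $v_{\mathfrak p}(\pi_{\mathfrak p}y^m)=1+mv_{\mathfrak p}(y)\equiv1\pmod d$, a contradiction.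

**Step 3: indices with $n_i(1-\frac1m)>2$.** Here Proposition 3 excludes all but finitely many $\mathfrak p$. The only prime outside $S$ at which $\pi_{\mathfrak p}$ has nonzero valuation is $\mathfrak p$ itself, and $F_i$ has no root mod $\mathfrak p$. So $\pi_{\mathfrak p}$ is admissible for $F_i$. For $\mathfrak p\ne\mathfrak q$ in $\mathcal P'$ we have $v_{\mathfrak p}(\pi_{\mathfrak p}/\pi_{\mathfrak q})=1$, which is not divisible by $m$. So the classes $\pi_{\mathfrak p}k^{*m}$ are distinct, whichever generators are chosen. By Proposition 3, (6) is solvable for only finitely many $\mathfrak p\in\mathcal P'$.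

**Step 4: combine.** By (2) every index $i$ is covered by Step 2 or Step 3. There are finitely many indices, so all but finitely many $\mathfrak p\in\mathcal P'$ work for all $i$ at once. For $k=\mathbb Q$, take $b=1/\ell$ and $\pi_p=p$. $\square$

With $r=1$ and $k=\mathbb Q$, Theorem 2 proves Theorem 1, with $g(y)=py^m+\frac1\ell$, except when $n=2$ and $m$ is odd, and when $(n,m)=(3,2)$. These pairs are among the cases quoted as known in Section 1. Here are proofs.

## 9. Quadratic $f$ and odd $m$

Let $f$ have degree $2$ and complete the square: $f(x)=c(x-h)^2+e$ with $c\ne0$. Since $f$ is now so simple, we exchange the roles of the two sides. The square becomes the pure power, and $g$ carries the irreducible polynomial.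

**Case C1: $m\ge5$, over any number field $k$.** By Lemma 1 applied to $y^m$, there is $b_0\in k$ such that $F_0(y)=y^m-b_0$ is irreducible over $k$ and has no root modulo $\mathfrak p$ for infinitely many $\mathfrak p$. (Any irreducible $F_0$ of degree $m$ would serve. By Jordan's theorem a finite group $G$ acting transitively on at least $2$ points contains an element without fixed points: the number of fixed points has average $1$ over $G$, and the identity has at least $2$, so some element has $0$. Chebotarev then gives the primes.) Apply Proposition 3 to $F_0$ with $(m,2)$ in place of $(n,m)$. This is allowed since $m(1-\frac12)>2$. Choose $S$ as required there. The set $\mathcal P$ is infinite. For $\mathfrak p\in\mathcal P$ a generator $\pi_{\mathfrak p}$ of $\mathfrak p\mathcal O_S$ is admissible, and distinct $\mathfrak p$ give distinct classes modulo squares. So there is $\mathfrak p$ for which, with $\pi=\pi_{\mathfrak p}$, the equation $\pi s^2=F_0(y)$ has no solution $s,y\in k$. For $k=\mathbb Q$ we may take $\pi=p$ prime. Put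
$$g(y)=e+c\,\pi\,F_0(y),$$
a polynomial of degree $m$. If $f(x)=g(y)$, then $(x-h)^2=\pi F_0(y)$, and $s=(x-h)/\pi$ satisfies $\pi s^2=F_0(y)$, a contradiction.

**Proof of the Corollary.** Theorem 2 with $r=1$ covers all $(n,m)$ with $n,m\ge2$ except $(3,2)$ and $n=2$ with $m$ odd. Case C1 covers $n=2$ with $m\ge5$. What remains is $(2,3)$ and $(3,2)$. $\square$

**Case C2: $m=3$, over $\mathbb Q$.** Now $m(1-\frac12)=\frac32$, so Proposition 3 is not available, and we give an explicit $g$:
$$g(y)=e+c\,(y^3-3888),\qquad 3888=432\cdot3^2 .$$
Suppose $f(x)=g(y)$, and put $X=x-h$, $A=3$. Then $X^2=y^3-432A^2$. Here $y\ne0$, since $X^2\ge0$. Put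
$$\xi=\frac{36A+X}{6y},\qquad \eta=\frac{36A-X}{6y}.$$
Since $(B+X)^3+(B-X)^3=2B^3+6BX^2$ with $B=36A$,
$$\xi^3+\eta^3=\frac{2(36A)^3+6\cdot36A\,X^2}{216\,y^3}=\frac{A\,(432A^2+X^2)}{y^3}=A=3 .$$
So $\xi^3+\eta^3=3$ with rational $\xi,\eta$. Clearing a common denominator gives integers with $x_1^3+y_1^3=3z_1^3$ and $z_1\neq0$. This contradicts Theorem 232 of Hardy–Wright, *An Introduction to the Theory of Numbers* (§13.6): $x^3+y^3=3z^3$ has no integer solutions with $z\ne0$.

## 10. Cubic $f$, quadratic $g$: twists with trivial Mordell–Weil group

The last case is $(n,m)=(3,2)$ over $\mathbb Q$. We saw in Section 7 that the auxiliary curves are conics here, so a different source of finiteness is needed. It comes from quadratic twists of an elliptic curve.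

**Definition (quadratic twist).** For an elliptic curve $E:Y^2=h(X)$ over $\mathbb Q$, with $h$ a monic separable cubic, and a squarefree integer $D$, the quadratic twist by $D$ is $E_D:DY^2=h(X)$, with one point $O$ at infinity.

Over $\mathbb Q(\sqrt D)$ the map $(X,Y)\mapsto(X,\sqrt D\,Y)$ is an isomorphism $E_D\to E$ of elliptic curves. For instance, if $E:Y^2=X^3-2$, then $(3,5)\in E(\mathbb Q)$, and the computation at the end of Section 7 gives the point $(\frac25,\frac{11}{25})\in E_{-10}(\mathbb Q)$.

**Step 1: reduce to twists.** By Lemma 1 choose $b$ such that $F=f-b$ is irreducible, with leading coefficient $c$, say $F=cx^3+a_2x^2+a_1x+a_0$. Multiply $Dy^2=F(x)$ by $c^2$ and put $X=cx$, $Y=cy$. The equation becomes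
$$E_D:\quad DY^2=h(X)=X^3+a_2X^2+a_1c\,X+a_0c^2,$$
where $h$ is a monic irreducible cubic, because $h(X)=c^2F(X/c)$. So it suffices to find a squarefree $D$ with $E_D(\mathbb Q)=\{O\}$: then $g(y)=Dy^2+b$ works.

**Step 2: infinitely many twists have finitely many rational points.** We quote deep theorems. The curve $E$ is modular (Wiles; Taylor–Wiles; Breuil–Conrad–Diamond–Taylor, J. AMS 14 (2001)). There are infinitely many squarefree $D$ with $L(E_D,1)\ne0$ (Waldspurger; Bump–Friedberg–Hoffstein; Murty–Murty; Friedberg–Hoffstein, Ann. of Math. 142 (1995); Ono–Skinner, Invent. Math. 134 (1998)). By Kolyvagin's theorem $E_D(\mathbb Q)$ is finite for these $D$, so all its points are torsion.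

**Step 3: almost all twists have no rational torsion.** A nontrivial point of order $2$ in $E_D(\mathbb Q)$ has $Y=0$, so its $X$ is a rational root of $h$. There is none, so $E_D(\mathbb Q)[2]=0$. Let $O\neq(X,Y)\in E_D(\mathbb Q)$ be torsion. Then $Y\ne0$, and $(X,\sqrt D\,Y)$ is a torsion point of $E$ defined over a field of degree at most $2$ over $\mathbb Q$. Torsion points have canonical height $0$, so by Northcott's theorem there are only finitely many such points of degree at most $2$. Each of them determines $D$: the square of its second coordinate is $DY^2\in D\,\mathbb Q^{*2}$, and each class in $\mathbb Q^*/\mathbb Q^{*2}$ contains exactly one squarefree integer. So $E_D(\mathbb Q)_{\rm tors}=0$ for all but finitely many squarefree $D$.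

**Step 4: conclude.** Discarding the finitely many $D$ of Step 3 from the infinitely many $D$ of Step 2, we are left with infinitely many $D$ for which $E_D(\mathbb Q)=\{O\}$. For any one of them, $f(x)=Dy^2+b$ has no rational solution.

Theorem 2 covers every pair $n,m\ge2$ satisfying (2), Cases C1 and C2 cover $n=2$ with $m$ odd, and this section covers $(3,2)$. This proves Theorem 1. In particular, for every $f\in\mathbb Q[x]$ of degree $n\ge2$ and every prime $m$ there is $g\in\mathbb Q[y]$ of degree $m$ such that $f(x)=g(y)$ has no rational solution. $\square$
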